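# A bounded convex domain in $\mathbb C^2$ whose Bergman kernel has a zero

## 1. Bergman kernels, weighted kernels, Lu Qi-Keng domains

Throughout, a domain is a nonempty connected open set, $dV$ is Lebesgue measure in $\mathbb C^n$, $dA$ is Lebesgue measure in $\mathbb C$, and $\mathbb D$ is the open unit disc.

**Definition (Bergman kernel).** For a domain $D\subset\mathbb C^n$ let $L^2_h(D)$ be the Hilbert space of square-integrable holomorphic functions on $D$. Point evaluations are bounded on it, so for each $w\in D$ there is a unique $K_D(\cdot,w)\in L^2_h(D)$ with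
$$f(w)=\int_D f(z)\,\overline{K_D(z,w)}\,dV(z)\qquad\text{for all } f\in L^2_h(D).$$
The function $K_D:D\times D\to\mathbb C$ is the Bergman kernel.

We use these textbook facts.

- $K_D(z,w)=\overline{K_D(w,z)}$. The kernel is holomorphic in $(z,\bar w)$, hence continuous.
- $|f(w)|^2\le\|f\|^2K_D(w,w)$ for $f\in L^2_h(D)$, and if $L^2_h(D)\neq\{0\}$, then $K_D(w,w)$ is the maximum of $|f(w)|^2/\|f\|^2$ over $f\ne0$. Consequently $|K_D(z,w)|^2\le K_D(z,z)K_D(w,w)$. If $D$ is bounded, then $K_D(w,w)>0$, because constants are in the space.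
- If $D'\subset D$, then $K_{D'}(w,w)\ge K_D(w,w)$ on $D'$.
- If $f:D\to G$ is biholomorphic with Jacobian determinant $f'$, then $K_D(z,w)=f'(z)\,K_G(f(z),f(w))\,\overline{f'(w)}$. In particular $K_{\lambda G}(z,w)=\lambda^{-2n}K_G(z/\lambda,w/\lambda)$ for $\lambda>0$, and $K_{G+c}(z+c,w+c)=K_G(z,w)$.
- The kernel of a product domain is the product of the kernels of the factors.

*Example.* In $L^2_h(\mathbb D)$ the monomials are orthogonal with $\|z^n\|^2=\pi/(n+1)$. Hence
$$K_{\mathbb D}(z,w)=\sum_{n\ge0}\frac{n+1}{\pi}(z\bar w)^n=\frac1{\pi(1-z\bar w)^2}.$$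

**Definition (weighted kernel).** Let $G\subset\mathbb C$ be a domain and $\mu:G\to(0,\infty)$ continuous. Then $A^2(G,\mu)$ is the space of holomorphic $f$ on $G$ with $\|f\|_\mu^2=\int_G|f|^2\mu\,dA<\infty$.

On a compact set $\mu$ is bounded below by a positive number. So the mean value property over small discs bounds $\sup_L|f|$ by a constant times $\|f\|_\mu$ for each compact $L\subset G$. Hence $A^2(G,\mu)$ is a Hilbert space with bounded point evaluations, and it has a reproducing kernel $K_\mu$, with $f(w)=\int_Gf(z)\overline{K_\mu(z,w)}\mu(z)\,dA(z)$. It is Hermitian, holomorphic in $(z,\bar w)$, and continuous, as before.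

*Example.* Take $G=\mathbb C$ and $\mu(z)=\pi(1+|z|)^{-6}$. If $f=\sum c_nz^n$ is entire, orthogonality on circles gives $\|f\|_\mu^2=\sum|c_n|^2\,2\pi^2\int_0^\infty r^{2n+1}(1+r)^{-6}dr$. The integral is finite only for $n=0,1$, and in both cases it equals $\frac{1!\,3!}{5!}=\frac1{20}$ (a Beta integral). So $A^2(\mathbb C,\mu)$ is spanned by $1$ and $z$, and
$$K_\mu(z,w)=\frac{10}{\pi^2}\,(1+z\bar w).$$

**Definition (Lu Qi-Keng domain).** $D$ is a Lu Qi-Keng domain if $K_D(z,w)\ne0$ for all $z,w\in D$.

*Example.* The disc is Lu Qi-Keng by the formula above. A domain that is not will be computed by hand in Section 4.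

## 2. Convexity, strong convexity, the Hausdorff metric

**Definition (strongly convex).** A bounded domain $D\subset\mathbb R^q$ is strongly convex, with smooth boundary, if $D=\{\rho<0\}$ for a smooth $\rho$ with $\nabla\rho\ne0$ on $\partial D=\{\rho=0\}$ and positive definite Hessian of $\rho$ at the points of $\partial D$.

*Example.* The unit ball is strongly convex, with $\rho=|x|^2-1$. The domain $\{|z|+|w|<1\}\subset\mathbb C^2$ is convex but not strongly convex: its boundary contains the segment from $(1,0)$ to $(0,1)$.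

**Definition (Hausdorff metric).** For bounded convex domains $D,G\subset\mathbb R^q$ and the unit ball $B$, let $d(D,G)$ be the infimum of the $\delta>0$ with $D\subset G+\delta B$ and $G\subset D+\delta B$.

This is a metric, because a convex open set is the interior of its closure. With the support function $h_D(u)=\sup_{x\in D}\langle x,u\rangle$ (real inner product), $d(D,G)<\delta$ implies $|h_D(u)-h_G(u)|\le\delta$ for $|u|=1$.

*Example.* Suppose $D$ is convex, $0\in D$, $|x|\le R$ on $D$, and $(1-\delta)D\subset G\subset D$ with $0<\delta<1$. Each $x\in D$ is within $\delta R$ of $(1-\delta)x\in G$, so $d(D,G)\le\delta R$.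

## 3. Zeros of Bergman kernels of convex domains in dimension two

For $n\in\mathbb N$, $m\in\mathbb N_0$ let
$$\Omega_{n,m}=\Big\{(z,w)\in\mathbb C^n\times\mathbb C^m:\ \sum_{j=1}^n|z_j|+\sum_{k=1}^m|w_k|^2<1\Big\}.$$
We quote: the Bergman kernel of $\Omega_{n,m}$ has zeros if and only if $2n+m>4$. In particular the convex domain $\Omega_{n,0}$ is not Lu Qi-Keng for $n\ge3$. Moreover, for every $n\ge3$ there are strongly convex, complete Reinhardt domains in $\mathbb C^n$, given as sublevel sets of real polynomials, which are not Lu Qi-Keng.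

All these convex examples live in dimension at least three. The text "Invariant Distances and Metrics in Complex Analysis — revisited" records as not known whether there is one in dimension two. This is the question of the lecture:

> Is there a bounded convex domain $D\subset\mathbb C^2$ whose Bergman kernel has a zero on $D\times D$?

The answer is yes. Theorem 1 (Section 7) gives explicit truncations of $\Omega:=\Omega_{2,0}$. Theorem 2 (Section 9) gives strongly convex examples that are sublevel sets of polynomials, in every dimension $n\ge2$, and describes how the property behaves in the Hausdorff metric.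

## 4. Domains fibered by discs, and the kernel of $\Omega$ on a slice

Three cases contain no zeros. In $\mathbb C$, a bounded convex domain is simply connected; with a Riemann map $f$ onto $\mathbb D$ the transformation rule gives
$$K(z,w)=\frac{f'(z)\overline{f'(w)}}{\pi(1-f(z)\overline{f(w)})^2}\ne0.\tag{1}$$
The bidisc has kernel $K_{\mathbb D}(z_1,w_1)K_{\mathbb D}(z_2,w_2)\neq0$. The ball of $\mathbb C^2$ has kernel $\frac{2}{\pi^2}(1-z_1\bar w_1-z_2\bar w_2)^{-3}\ne0$.

For domains fibered by discs over a planar domain, part of the kernel is a one-variable object.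

**Lemma 1.** Let $G\subset\mathbb C$ be a domain, $\varphi:G\to(0,\infty)$ continuous, $D=\{(z,u):z\in G,\ |u|<\varphi(z)\}$ and $\mu=\pi\varphi^2$. Then $K_D((z,u),(w,0))=K_\mu(z,w)$ for $(z,u)\in D$, $w\in G$.

**Proof.** Fix $w$ and let $g(z,u)=K_\mu(z,w)$. It is holomorphic on $D$, and integrating first over $u$ gives $\int_D|g|^2dV=\int_G|K_\mu(z,w)|^2\pi\varphi^2\,dA<\infty$. So $g\in L^2_h(D)$.

Let $F\in L^2_h(D)$. For almost every $z$ the function $F(z,\cdot)$ is square-integrable on the disc $|u|<\varphi(z)$. For these $z$, the mean value and sub-mean value properties give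
$$\int_{|u|<\varphi(z)}F(z,u)\,dA(u)=\pi\varphi(z)^2F(z,0),\qquad \pi\varphi(z)^2|F(z,0)|^2\le\int_{|u|<\varphi(z)}|F(z,u)|^2dA(u).$$
The inequality shows $F(\cdot,0)\in A^2(G,\mu)$. By Fubini ($F\bar g$ is integrable by Cauchy–Schwarz) and the equality,
$$\int_DF\,\bar g\,dV=\int_GF(z,0)\,\overline{K_\mu(z,w)}\,\mu(z)\,dA(z)=F(w,0).$$
So $g$ reproduces the value at $(w,0)$, and by uniqueness $g=K_D(\cdot,(w,0))$. $\square$

*A domain with a zero.* Let $D_*=\{(z,u)\in\mathbb C^2:|u|<(1+|z|)^{-3}\}$. By Lemma 1 and the example in Section 1, $K_{D_*}((z,u),(w,0))=\frac{10}{\pi^2}(1+z\bar w)$, which vanishes for $z=1$, $w=-1$. So $D_*$ is not Lu Qi-Keng. It is unbounded, and it is not convex: it contains $(0,0.9)$ and $(2,0.03)$, but not their midpoint $(1,0.465)$, since $0.465>1/8$.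

*The domain $\Omega=\{|z|+|w|<1\}$.* Here $G=\mathbb D$, $\varphi_0(z)=1-|z|$, and $\mu_0=\pi(1-|z|)^2$. Write $K_0$ for $K_{\mu_0}$. Monomials are orthogonal and $\|z^n\|^2=2\pi^2a_n$, where
$$a_n=\int_0^1r^{2n+1}(1-r)^2dr=\frac{2}{(2n+2)(2n+3)(2n+4)}=\frac1{12\,b_n},\qquad b_n=\frac{(n+1)(n+2)(2n+3)}6 .$$
If $f=\sum c_nz^n$, then $\|f\|^2=\sum|c_n|^22\pi^2a_n$, so the normalized monomials are an orthonormal basis and $K_0(z,w)=\sum(z\bar w)^n/(2\pi^2a_n)=\frac6{\pi^2}\sum b_n(z\bar w)^n$. To sum the series, use $(n+1)(n+2)(2n+3)=(n+1)(n+2)(n+3)+n(n+1)(n+2)$ and $\sum(n+1)(n+2)(n+3)x^n=6/(1-x)^4$. This gives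
$$K_0(z,w)=\frac6{\pi^2}\,k(z\bar w),\qquad k(x)=\sum_{n\ge0}b_nx^n=\frac{1+x}{(1-x)^4}.\tag{2}$$

On the slice, then, the kernel would vanish only at $z\bar w=-1$, which is just out of reach in $\mathbb D\times\mathbb D$: it tends to zero at the boundary pair $z=1$, $w=-1$. We have
$$K_0(s,-s)=\frac6{\pi^2}\,\frac{1-s^2}{(1+s^2)^4}>0\quad(0\le s<1),\qquad K_0(s,-s)\to0\quad(s\to1^-).\tag{3}$$
This suggests shaving a little off $\Omega$, keeping it convex, so that the limit at $s=1$ becomes negative. The kernel is positive at $s=0$, so a zero would appear inside.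

## 5. First-order change of the kernel when the weight is reduced

We need to know how $K_0$ changes when $\mu_0$ is slightly decreased, with control up to the boundary point $s=1$. Decreasing $\mu_0$ only on a compact set is what gives this control.

Fix $t\in(0,1)$ and let
$$T=\{|\zeta|\le t\},\qquad C=\frac{12}{\pi^2(1-t)^4}.$$
Since $|k(x)|\le 2/(1-t)^4$ for $|x|\le t$, we have $|K_0(z,w)|\le C$ whenever $z,w\in\mathbb D$ and at least one of them lies in $T$.

**Lemma 2.** Let $\mu$ be a continuous positive weight on $\mathbb D$ with $\mu\le\mu_0$, and $\mu=\mu_0$ outside $T$. Put $d\sigma=(\mu_0-\mu)\,dA$ and $m=\sigma(\mathbb D)$. If $Cm\le\frac12$, then for all $z,w\in\mathbb D$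
$$\Bigl|K_\mu(z,w)-K_0(z,w)-\int_TK_0(z,\zeta)K_0(\zeta,w)\,d\sigma(\zeta)\Bigr|\le2C^3m^2.\tag{4}$$

**Proof.**

**Step 1: an exact formula.** We compare the two reproducing properties. The spaces $A^2(\mathbb D,\mu_0)$ and $A^2(\mathbb D,\mu)$ coincide as sets, because the weights agree outside the compact set $T$ and holomorphic functions are bounded on $T$. So we may apply the reproducing property of $K_0$ to $K_\mu(\cdot,w)$ and then split $\mu_0\,dA=\mu\,dA+d\sigma$:
$$K_\mu(z,w)=\int_{\mathbb D} K_0(z,\zeta)K_\mu(\zeta,w)\mu_0\,dA=\int_{\mathbb D} K_0(z,\zeta)K_\mu(\zeta,w)\mu\,dA+\int_T K_0(z,\zeta)K_\mu(\zeta,w)\,d\sigma.$$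
All integrals converge absolutely by Cauchy–Schwarz. The complex conjugate of the first integral on the right is $\int K_0(\zeta,z)\overline{K_\mu(\zeta,w)}\mu\,dA=K_0(w,z)$, by the reproducing property of $K_\mu$ applied to $K_0(\cdot,z)$. So that integral equals $\overline{K_0(w,z)}=K_0(z,w)$, and
$$K_\mu(z,w)=K_0(z,w)+\int_TK_0(z,\zeta)K_\mu(\zeta,w)\,d\sigma(\zeta).\tag{5}$$

**Step 2: a bound for $K_\mu$ on $T\times\mathbb D$.** Formula (5) contains the unknown $K_\mu$ on the right, only at $\zeta\in T$. Fix $w$ and put $S=\max_{\zeta\in T}|K_\mu(\zeta,w)|$, which is finite by continuity. Taking $z\in T$ in (5) gives $S\le C+CmS\le C+\frac12S$, so $S\le2C$. Hence, again by (5), $|K_\mu(\zeta,w)-K_0(\zeta,w)|\le C\cdot2C\cdot m=2C^2m$ for $\zeta\in T$ and $w\in\mathbb D$.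

**Step 3: insertion.** For arbitrary $z,w\in\mathbb D$, replace $K_\mu(\zeta,w)$ by $K_0(\zeta,w)$ in the integral of (5). Since $|K_0(z,\zeta)|\le C$ for $\zeta\in T$, the error is at most $C\cdot2C^2m\cdot m$. This is (4). $\square$

Define, for $\zeta\in\mathbb D$,
$$P(\zeta)=k(\bar\zeta)\,k(-\zeta)=\frac{(1+\bar\zeta)(1-\zeta)}{(1-\bar\zeta)^4(1+\zeta)^4}.$$

**Lemma 3.** In the situation of Lemma 2 suppose also $\mu(\bar\zeta)=\mu(\zeta)$. Then $K_\mu(s,-s)$ is real for $s\in[0,1)$, and with $I=\frac{36}{\pi^4}\int\operatorname{Re}P\,d\sigma$,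
$$I-2C^3m^2\le\liminf_{s\to1^-}K_\mu(s,-s)\le\limsup_{s\to1^-}K_\mu(s,-s)\le I+2C^3m^2.\tag{6}$$

**Proof.** *Reality.* Let $f\in A^2(\mathbb D,\mu)$ and $f^*(z)=\overline{f(\bar z)}$, which is in the same space. Replacing $z$ by $\bar z$ in the integral,
$$\int f(z)K_\mu(\bar z,\bar w)\mu(z)\,dA=\int f(\bar z)K_\mu(z,\bar w)\mu(z)\,dA=\overline{\int f^*(z)\overline{K_\mu(z,\bar w)}\mu(z)\,dA}=\overline{f^*(\bar w)}=f(w).$$
By uniqueness $\overline{K_\mu(\bar z,\bar w)}=K_\mu(z,w)$, so $K_\mu$ is real at real points.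

*Limit.* Put $z=s$, $w=-s$ in (4). By (3), $K_0(s,-s)\to0$. By (2), $K_0(s,\zeta)K_0(\zeta,-s)=\frac{36}{\pi^4}k(s\bar\zeta)k(-s\zeta)\to\frac{36}{\pi^4}P(\zeta)$, uniformly for $\zeta\in T$. So the integral in (4) tends to $\frac{36}{\pi^4}\int P\,d\sigma$. Since $k$ has real coefficients, $P(\bar\zeta)=\overline{P(\zeta)}$; as $\sigma$ is invariant under conjugation, $\int P\,d\sigma=\int\operatorname{Re}P\,d\sigma$. $\square$

So we look for a convex truncation of $\Omega$ with $\int\operatorname{Re}P\,d\sigma<0$, the negative value being of order $m$.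

## 6. Cutting equally in all directions gives the wrong sign

The first thing to try keeps the symmetry of $\Omega$: flatten the cone $1-|z|$ near its top by another cone. For $0<\varepsilon<t<1$ let $a=1-\varepsilon/t$ and
$$R_{t,\varepsilon}=\{|z|+|w|<1,\ a|z|+|w|<1-\varepsilon\},\qquad \varphi(z)=\min\{1-r,\,1-\varepsilon-ar\},\quad r=|z|.$$
This is convex. On $\mathbb D$ we have $ar<a=1-\varepsilon/t<1-\varepsilon$, so $\varphi>0$ and $R_{t,\varepsilon}=\{z\in\mathbb D,\,|w|<\varphi(z)\}$. The lost height is $\varphi_0-\varphi=(\varepsilon-r+ar)_+=\varepsilon(1-r/t)_+$, supported in $T$. (For $t=1$ we would get $\varphi=(1-\varepsilon)\varphi_0$, a rescaling of $w$ that multiplies the slice kernel by a constant. So $t<1$ is needed to see any change.)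

With $\mu=\pi\varphi^2$ we have $\mu_0-\mu=\pi(\varphi_0-\varphi)(\varphi_0+\varphi)\le2\pi\varepsilon$, so $m\le2\pi^2\varepsilon$, and $\frac1\varepsilon(\mu_0-\mu)\to2\pi(1-r)(1-r/t)_+$ boundedly. Let $A(r)$ be the average of $P$ over the circle of radius $r$. Since $P(\zeta)=\sum_{n,l}b_nb_l\bar\zeta^n(-\zeta)^l$,
$$A(r)=\sum_{n\ge0}b_n^2(-r^2)^n,\qquad \lim_{\varepsilon\to0}\frac1\varepsilon\int P\,d\sigma=\frac{4\pi^2}{t}\,G(t),\quad G(t)=\int_0^tr(1-r)(t-r)A(r)\,dr .$$
We claim $G(t)>0$ for every $t\in(0,1)$. Then by (6), for each fixed $t$ and all small $\varepsilon$, $K_\mu(s,-s)$ is *positive* for $s$ near $1$, because $I$ is positive of order $\varepsilon$ and the error in (6) is $O(\varepsilon^2)$. So no sign change is forced, and the plan stops exactly at the sign of $G$. Here is the check.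

*Closed form of $A$.* The sequence $b_n^2=1,25,196,900,3025,8281,19600,\dots$ is a polynomial of degree $6$ in $n$, so $(1-x)^7\sum b_n^2x^n$ is a polynomial of degree at most $6$. Multiplying out these seven values gives $1+18x+42x^2+18x^3+x^4$ (the coefficients of $x^5$ and $x^6$ vanish). With $y=r^2$ and $u=y+1/y$,
$$A(r)=\frac{1-18y+42y^2-18y^3+y^4}{(1+y)^7}=\frac{y^2(u^2-18u+40)}{(1+y)^7}.$$
As $y$ runs from $0$ to $1$, $u$ decreases from $\infty$ to $2$. The roots $9\pm\sqrt{41}$ are both larger than $2$. So there are $0<r_1<r_2<1$ with $A>0$ on $(0,r_1)$, $A<0$ on $(r_1,r_2)$, $A>0$ on $(r_2,1)$.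

*Values at $t=1$.* For $0<x<1$ the series $\sum b_n^2(-x)^nr^{2n}$ converges uniformly on $[0,1]$. Integrate it termwise and let $x\to1$; its closed form is bounded, so this is legitimate. Since $b_na_n=\frac1{12}$ and $b_n\int_0^1r^{2n+1}(1-r)\,dr=\frac{b_n}{(2n+2)(2n+3)}=\frac{n+2}{12}$,
$$G(1)=\lim_{x\to1}\tfrac1{12}k(-x)=0,\qquad G'(1)=\int_0^1r(1-r)A\,dr=\lim_{x\to1}\tfrac1{12}\bigl(-xk'(-x)+2k(-x)\bigr)=-\tfrac1{192},$$
because $k(-1)=0$ and $k'(-1)=\frac1{16}$. Here $G'(t)=\int_0^tr(1-r)A\,dr$ and $G''(t)=t(1-t)A(t)$.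

*Sign of $G$.* On $[0,r_1]$, $G$ is convex with $G(0)=G'(0)=0$ and $G''>0$ inside, so $G>0$ on $(0,r_1]$. On $[r_2,1]$ it is convex, hence above its tangent at $1$: $G(t)\ge(1-t)/192>0$ for $t<1$. On $[r_1,r_2]$ it is concave with positive endpoint values, so it is positive. This proves the claim.

## 7. Truncation in two opposite sectors

Where is $\operatorname{Re}P$ negative? On the real axis $P(r)=(1-r^2)^{-3}>0$, so cutting there works against us. On the imaginary axis
$$P(ir)=\frac{(1-ir)^2}{(1+ir)^8},\qquad\operatorname{Re}P(ir)=\frac{\cos(10\arctan r)}{(1+r^2)^3},$$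
because $1+ir$ has modulus $\sqrt{1+r^2}$ and argument $\arctan r$. This is negative for $\tan9^\circ<r<\tan27^\circ$, and positive for $0\le r<\tan9^\circ$ and for $\tan27^\circ<r<1$.

We cannot cut only where it is negative. If $D=\{|w|<\varphi(z)\}$ is convex, then $\varphi$ is concave: for $0\le w_i<\varphi(z_i)$ the convex combinations of $(z_1,w_1),(z_2,w_2)$ lie in $D$, and we let $w_i\to\varphi(z_i)$. On each ray $1-r$ is affine, so the lost height $(1-r)-\varphi$ is a convex function of $r$. If it is nonnegative and vanishes for $r\ge t$, it is nonincreasing. So some height must be lost at the center, where $P(0)=1$.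

What we can choose is the set of directions in which the cut of order $\varepsilon$ takes place. The idea is to use the profile $\varepsilon(1-r/t)_+$ only in thin sectors around $\pm i$, and to lose nothing to first order in other directions. For this, replace $|z|$ in the flatter cone by a norm that equals $|z|$ exactly on the two sectors. For $0<\beta<\pi/2$ let
$$N_\beta(z)=\max_{|\alpha|\le\beta}\bigl|\operatorname{Im}(e^{i\alpha}z)\bigr| .$$
This is convex, with $N_\beta(\bar z)=N_\beta(-z)=N_\beta(z)\le|z|$. Let $\Sigma_\beta$ be the set of $re^{i\theta}$ with $\theta$ within $\beta$ of $\pi/2$ or of $-\pi/2$. From $N_\beta(re^{i\theta})=r\max_{|\alpha|\le\beta}|\sin(\theta+\alpha)|$ we see that $N_\beta=r$ on $\Sigma_\beta$, and $N_\beta<r$ at nonzero points off $\Sigma_\beta$. For example, $N_{\pi/6}(i)=1$ and $N_{\pi/6}(1)=\sin\frac\pi6=\frac12$.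

For $0<\beta<\pi/2$, $0<t<1$, $0<\varepsilon<t$ put $a=1-\varepsilon/t\in(0,1)$ and
$$D_{t,\beta,\varepsilon}=\bigl\{(z,w)\in\mathbb C^2:\ |z|+|w|<1,\quad aN_\beta(z)+|w|<1-\varepsilon\bigr\}.$$
It is a bounded convex domain, since both defining functions are convex. As $N_\beta(z)\le|z|$ and $a<1$,
$$(1-\varepsilon)\Omega\subset D_{t,\beta,\varepsilon}\subset\Omega.\tag{7}$$

**Theorem 1.** There are $t\in(0,1)$, $\beta\in(0,\pi/2)$ and $\varepsilon_0>0$ such that for every $0<\varepsilon<\varepsilon_0$ the Bergman kernel of $D=D_{t,\beta,\varepsilon}$ has a zero: $K_D((s,0),(-s,0))=0$ for some $s\in(0,1)$.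

This answers the question of Section 3.

## 8. Proof of Theorem 1: the sign of a trigonometric integral

**Step 1: reduction to the disc.** We put $D=D_{t,\beta,\varepsilon}$ in the setting of Sections 4 and 5. Let
$$\varphi_\varepsilon(z)=\min\{1-|z|,\ 1-\varepsilon-aN_\beta(z)\}\qquad(z\in\mathbb D).$$
For $|z|<1$ we have $aN_\beta(z)\le a=1-\varepsilon/t<1-\varepsilon$, since $t<1$. So $\varphi_\varepsilon>0$ is continuous on $\mathbb D$ and $D=\{z\in\mathbb D,\ |w|<\varphi_\varepsilon(z)\}$. With $\mu_\varepsilon=\pi\varphi_\varepsilon^2$ and $K_\varepsilon=K_{\mu_\varepsilon}$, Lemma 1 gives $K_D((s,0),(-s,0))=K_\varepsilon(s,-s)$. We need a zero of this function of $s$.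

**Step 2: the hypotheses of Lemmas 2 and 3.** The lost height is, with $r=|\zeta|$,
$$\varphi_0-\varphi_\varepsilon=(\varepsilon-r+aN_\beta)_+ .$$
If it is positive, then $r<\varepsilon+ar=\varepsilon+r-\varepsilon r/t$, so $r<t$. Thus $\mu_\varepsilon=\mu_0$ outside $T$. Since $\varepsilon-r+aN_\beta\le\varepsilon-r+ar\le\varepsilon$ and $\varphi_0+\varphi_\varepsilon\le2$, the measure $d\sigma=(\mu_0-\mu_\varepsilon)\,dA=\pi(\varphi_0-\varphi_\varepsilon)(\varphi_0+\varphi_\varepsilon)\,dA\ge0$ has mass $m\le2\pi^2\varepsilon$. As $C$ depends only on $t$, $Cm\le\frac12$ for small $\varepsilon$. The weight is invariant under conjugation because $N_\beta$ is. So (6) applies, and since $2C^3m^2\le8\pi^4C^3\varepsilon^2$,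
$$\limsup_{s\to1^-}K_\varepsilon(s,-s)\le\frac{36}{\pi^4}\int\operatorname{Re}P\,d\sigma+8\pi^4C^3\varepsilon^2.\tag{8}$$

**Step 3: the integral to first order in $\varepsilon$.** Keep $t,\beta$ fixed and let $\varepsilon\to0$. On $\Sigma_\beta$ we have $N_\beta=r$, so
$$\tfrac1\varepsilon(\varphi_0-\varphi_\varepsilon)=\tfrac1\varepsilon\bigl(\varepsilon-\varepsilon r/t\bigr)_+=(1-r/t)_+,\qquad \varphi_0+\varphi_\varepsilon\to2(1-r).$$
At a point off $\Sigma_\beta$ with $r>0$, $\varepsilon-r+aN_\beta\le\varepsilon-(r-N_\beta)<0$ as soon as $\varepsilon<r-N_\beta$, so the lost height is eventually $0$. Also $\frac1\varepsilon(\varphi_0^2-\varphi_\varepsilon^2)\le2$ everywhere, and $P$ is bounded on $T$. By dominated convergence,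
$$\lim_{\varepsilon\to0}\frac1\varepsilon\int\operatorname{Re}P\,d\sigma=2\pi L(t,\beta),\quad L(t,\beta)=\int_{\Sigma_\beta\cap T}(1-r)\Bigl(1-\frac rt\Bigr)\operatorname{Re}P(re^{i\theta})\,r\,dr\,d\theta.\tag{9}$$

**Step 4: thin sectors and $t$ near $1$.** We reduce the sign of $L$ to the sign of one number. The two sectors have total angle $4\beta$, $P$ is uniformly continuous on $T$, and $\operatorname{Re}P(-ir)=\operatorname{Re}P(ir)$ because $P(\bar\zeta)=\overline{P(\zeta)}$. So
$$\lim_{\beta\to0}\frac{L(t,\beta)}{4\beta}=J_t:=\int_0^tr(1-r)\Bigl(1-\frac rt\Bigr)\operatorname{Re}P(ir)\,dr.$$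
Since $|P(ir)|=(1+r^2)^{-3}\le1$ on $[0,1]$ and $0\le(1-r/t)_+\le1$, dominated convergence gives
$$\lim_{t\to1}J_t=J:=\int_0^1r(1-r)^2\operatorname{Re}\frac{(1-ir)^2}{(1+ir)^8}\,dr.$$

**Step 5: $J=-\frac{11}{840}$.** The two positive ranges of $\operatorname{Re}P(ir)$ compete with the negative one, and only the exact value decides. Substitute $r=\tan\phi$, $0\le\phi\le\pi/4$. Then $1\pm ir=e^{\pm i\phi}/\cos\phi$, so
$$\frac{(1-ir)^2}{(1+ir)^8}=e^{-10i\phi}\cos^6\phi,\qquad (1-r)^2=\frac{(\cos\phi-\sin\phi)^2}{\cos^2\phi}=\frac{1-\sin2\phi}{\cos^2\phi},\qquad r\,dr=\frac{\sin\phi}{\cos^3\phi}\,d\phi .$$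
Multiplying, all negative powers of $\cos\phi$ cancel:
$$J=\int_0^{\pi/4}\sin\phi\cos\phi\,(1-\sin2\phi)\cos10\phi\,d\phi=\frac14\int_0^{\pi/2}\sin\psi\,(1-\sin\psi)\cos5\psi\,d\psi,$$
with $\psi=2\phi$. The two parts are
$$\int_0^{\pi/2}\sin\psi\cos5\psi\,d\psi=\frac12\int_0^{\pi/2}(\sin6\psi-\sin4\psi)\,d\psi=\frac12\Bigl(\frac{1-\cos3\pi}{6}-\frac{1-\cos2\pi}{4}\Bigr)=\frac16,$$
$$\int_0^{\pi/2}\sin^2\psi\cos5\psi\,d\psi=\int_0^{\pi/2}\Bigl(\frac{\cos5\psi}2-\frac{\cos7\psi+\cos3\psi}4\Bigr)d\psi=\frac1{10}+\frac14\Bigl(\frac17+\frac13\Bigr)=\frac{23}{105},$$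
where we used $\sin\frac{5\pi}2=1$ and $\sin\frac{7\pi}2=\sin\frac{3\pi}2=-1$. Therefore
$$J=\frac14\Bigl(\frac16-\frac{23}{105}\Bigr)=\frac14\cdot\Bigl(-\frac{11}{210}\Bigr)=-\frac{11}{840}<0.$$

**Step 6: a zero by the intermediate value theorem.** We choose parameters in the right order: first $t<1$ with $J_t<0$, then $\beta$ with $L(t,\beta)<0$. By (9), $\int\operatorname{Re}P\,d\sigma=\varepsilon(2\pi L(t,\beta)+o(1))$ as $\varepsilon\to0$. The constant $C$ is now fixed, so there is $\varepsilon_0>0$ such that for $0<\varepsilon<\varepsilon_0$ Lemma 3 applies and the right side of (8) is negative. Hence $K_\varepsilon(s,-s)<0$ for all $s<1$ close to $1$. But $K_\varepsilon(0,0)>0$, since $A^2(\mathbb D,\mu_\varepsilon)$ contains the constants. The function $s\mapsto K_\varepsilon(s,-s)$ is real (Lemma 3) and continuous on $[0,1)$. So it vanishes at some $s\in(0,1)$, that is, $K_D((s,0),(-s,0))=0$. $\blacksquare$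

## 9. Polynomial boundaries, all dimensions, and the Hausdorff metric

**Theorem 2.**

1. Bounded convex non-Lu Qi-Keng domains exist in $\mathbb C^n$ if and only if $n\ge2$. For every $n\ge2$ such a domain can be chosen of the form $\{p<1\}$, with $p$ an even real polynomial on $\mathbb R^{2n}$ whose Hessian is everywhere positive definite. Thus it is bounded, strongly convex, with smooth real-algebraic boundary.
2. For each $n$, the set of non-Lu Qi-Keng domains is open in the Hausdorff metric among bounded convex domains of $\mathbb C^n$.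
3. The domain $\Omega_{2,0}$, which is Lu Qi-Keng, is a Hausdorff limit of domains in $\mathbb C^2$ as in 1. So the Lu Qi-Keng property is not Hausdorff-open among bounded convex domains in $\mathbb C^2$.

Two tools are needed: zeros persist under approximation from inside, and symmetric convex domains are exhausted by polynomial ones.

**Lemma 4 (Ramadanov).** Let $D_j\subset D$ be bounded domains such that every compact subset of $D$ lies in $D_j$ for all large $j$. Then $K_{D_j}\to K_D$ locally uniformly on $D\times D$. If $K_D$ has a zero, so does $K_{D_j}$ for all large $j$.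

**Proof.** Let $D^c=\{\bar w:w\in D\}$ and regard the kernels as holomorphic functions of $(z,\eta)=(z,\bar w)$ in $D\times D^c$, defined on any given compact set for large $j$.

**Step 1: compactness.** Let $Q\subset D$ be compact and let $\delta>0$ be smaller than the distance from $Q$ to $\partial D$. For large $j$, the balls $B(w,\delta)$, $w\in Q$, lie in $D_j$. By the mean value property and Cauchy–Schwarz, $|f(w)|^2\le\|f\|^2/\mathrm{vol}(B(w,\delta))$, so $K_{D_j}(w,w)\le1/\mathrm{vol}(B(w,\delta))$ on $Q$. With $|K_{D_j}(z,w)|^2\le K_{D_j}(z,z)K_{D_j}(w,w)$ the kernels are locally bounded. By Montel, every subsequence has a further subsequence that converges locally uniformly. So it suffices to show that every such limit $\kappa$ equals $K_D$.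

**Step 2: the diagonal.** Extend $K_{D_j}(\cdot,w)$ by $0$ outside $D_j$. Fatou's lemma along the subsequence gives
$$\|\kappa(\cdot,w)\|^2_{L^2(D)}\le\lim\|K_{D_j}(\cdot,w)\|^2_{L^2(D_j)}=\lim K_{D_j}(w,w)=\kappa(w,w).$$
So $\kappa(\cdot,w)\in L^2_h(D)$. Since $D_j\subset D$, monotonicity gives $\kappa(w,w)\ge K_D(w,w)>0$. On the other hand $\kappa(w,w)^2\le\|\kappa(\cdot,w)\|^2K_D(w,w)\le\kappa(w,w)K_D(w,w)$, so $\kappa(w,w)\le K_D(w,w)$. Hence $\kappa=K_D$ on the diagonal.

**Step 3: off the diagonal.** Let $H(z,\eta)$ be the difference $\kappa-K_D$ as a holomorphic function on $D\times D^c$. It vanishes for $\eta=\bar z$. Near a point $(z_0,\bar z_0)$ substitute $z=z_0+p+iq$, $\eta=\bar z_0+p-iq$ with $p,q\in\mathbb C^n$ small. For real $p,q$ we have $\eta=\bar z$, so $H=0$. A holomorphic function of $(p,q)$ that vanishes for all small real $(p,q)$ has all Taylor coefficients zero. So $H=0$ near $(z_0,\bar z_0)$, and on the connected set $D\times D^c$ by the identity theorem.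

**Step 4: zeros persist.** Let $K_D(a_0,b_0)=0$ and $F(z,\eta)=K_D(z,\bar\eta)$ on $D\times D^c$. Since $F\neq0$ on the diagonal $\eta=\bar z$, $F$ is not identically zero near $(a_0,\bar b_0)$. Choose a point of a small ball around $(a_0,\bar b_0)$ where $F\ne0$, and restrict to the complex line through both points. There $F$ is a function of one variable with an isolated zero. The kernels $K_{D_j}$ converge uniformly to it on a small closed disc around that zero, so by Hurwitz's theorem they have zeros in this disc for large $j$. $\square$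

**Lemma 5.** Let $D\subset\mathbb R^q$ be a bounded convex domain with $D=-D$. Then there are even polynomials $p_j$ with everywhere positive definite Hessian such that $(1-\frac1j)\overline D\subset\{p_j<1\}\subset D$.

**Proof.** Note $0\in D$. Let $E=(1-\frac1j)\overline D$, a compact convex set with $0\in E=-E$. It is contained in $D$, because $0$ is an interior point of $D$.

*Finitely many linear functionals.* For $x\in\partial D$ we have $x\notin E$, so strict separation gives $u$ with $\sup_E\langle\cdot,u\rangle<\langle x,u\rangle$. The left side is $\ge0$, as $0\in E$. Dividing $u$ by a number strictly in between, which is positive, we get $u_x$ with $\sup_E\langle\cdot,u_x\rangle<1<\langle x,u_x\rangle$. The open sets $\{y:\langle y,u_x\rangle>1\}$ cover the compact set $\partial D$. So finitely many vectors $u_1,\dots,u_M$ suffice: each $x\in\partial D$ satisfies $\langle x,u_i\rangle>1$ for some $i$. The set $Q=\{x:|\langle x,u_i\rangle|<1\ \text{for all }i\}$ is convex, contains $0\in D$, and misses $\partial D$.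 Being connected, $Q\subset D$. Since $E=-E$ is compact, $\rho:=\max_i\sup_E|\langle\cdot,u_i\rangle|<1$.

*The polynomial.* Let $p(x)=\sum_{i=1}^M\langle x,u_i\rangle^{2k}+\frac1k|x|^2$. It is even and its Hessian is at least $\frac2kI$. If $p(x)<1$, then every $\langle x,u_i\rangle^{2k}<1$, so $\{p<1\}\subset Q\subset D$. On $E$ we have $p\le M\rho^{2k}+\frac1k\sup_E|x|^2$, which is $<1$ for $k$ large. Take $p_j=p$ for such a $k$. $\square$

For such $p$ the set $\{p<1\}$ is a bounded convex domain. As $p$ is even and strictly convex, its only critical point is its minimum $0$, and $p(0)=0$. So $\nabla p\ne0$ on $\{p=1\}$. If $p(x)=1$, then $p(\lambda x)\le\lambda<1$ for $0\le\lambda<1$, so $\{p=1\}$ is exactly the boundary. It is smooth, real-algebraic and strongly convex.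

We also use: if $G$ is a convex domain with $0\in G$, every compact subset of $G$ lies in $\lambda G$ for $\lambda<1$ close to $1$. The open sets $\lambda G$ increase with $\lambda$, and their union is $G$, since for $x\in G$ also $x/\lambda\in G$ for $\lambda$ near $1$.

**Proof of Theorem 2, part 1.** For $n=1$, formula (1) shows that every bounded convex domain is Lu Qi-Keng. Let $n\ge2$ and let $D$ be a domain as in Theorem 1. Then $D=-D$, so $D\times\mathbb D^{n-2}$ is bounded, convex and symmetric. Its kernel is the product of $K_D$ and the disc kernels, so it has a zero. Lemma 5 with $q=2n$ gives $\{p_j<1\}\subset D\times\mathbb D^{n-2}$, which eventually contain every compact subset. By Lemma 4, the kernel of $\{p_j<1\}$ has a zero for large $j$.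

**Part 2.** It suffices to show: if $D_j\to D$ in the Hausdorff metric, all bounded convex domains in $\mathbb C^n$, and $K_D$ has a zero, then $K_{D_j}$ has a zero for large $j$. Translating everything, we may assume $0\in D$.

To use Lemma 4 we need domains inside $D$. Let $c>0$ be the minimum of $h_D$ on the unit sphere; it is positive because $D$ contains a ball around $0$. The functions $h_{D_j}$ converge to $h_D$ uniformly on the sphere. So with $\eta_j=\frac1c\max_{|u|=1}|h_{D_j}(u)-h_D(u)|\to0$,
$$(1-\eta_j)h_D\le h_D-c\,\eta_j\le h_{D_j}\le h_D+c\,\eta_j\le(1+\eta_j)h_D\quad\text{on the sphere.}$$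
Support functions determine closed convex sets and their inclusions, and convex open sets are the interiors of their closures. So $(1-\eta_j)D\subset D_j\subset(1+\eta_j)D$ once $\eta_j<1$. Put $D_j'=(1+\eta_j)^{-1}D_j$. Then $\frac{1-\eta_j}{1+\eta_j}D\subset D_j'\subset D$, so the $D_j'$ eventually contain each compact subset of $D$. By Lemma 4, $K_{D_j'}$ has a zero for large $j$. By the scaling rule in Section 1, so does $K_{D_j}$.

**Part 3.** $\Omega_{2,0}$ is Lu Qi-Keng by the quoted result, since $2n+m=4$ is not larger than $4$. Fix $t,\beta,\varepsilon_0$ as in Theorem 1. For $0<\varepsilon<\varepsilon_0$ the domain $D_{t,\beta,\varepsilon}$ is convex, symmetric and not Lu Qi-Keng. By (7) and the example in Section 2 (with $R=1$, since $|(z,w)|\le|z|+|w|$), its Hausdorff distance to $\Omega$ is at most $\varepsilon$. Lemma 5 gives $\{p_j<1\}$ with $(1-\frac1j)\overline{D_{t,\beta,\varepsilon}}\subset\{p_j<1\}\subset D_{t,\beta,\varepsilon}$, at distance at most $\frac1j$ from $D_{t,\beta,\varepsilon}$ for $j\ge2$. By Lemma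 4 these are not Lu Qi-Keng for large $j$. Choosing $\varepsilon=\varepsilon_i\to0$ and then $j=j_i\ge i$ large enough, we obtain domains as in part 1 that converge to $\Omega$. So every Hausdorff neighborhood of the Lu Qi-Keng domain $\Omega_{2,0}$ contains bounded convex domains that are not Lu Qi-Keng. $\blacksquare$
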